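\title{An $L$-embedded Banach space with the Radon--Nikod\'ym property that is not a dual space}

\begin{abstract}
For every $n\ge 2$ we construct an $L$-embedded Banach space $X_n$ with the Radon--Nikod\'ym property that is isomorphic to a dual space, while every isomorphism $\Psi$ of $X_n$ onto a dual space satisfies $\|\Psi\|\,\|\Psi^{-1}\|\ge\frac23(2^n-1)$. In particular $X_2$ is not isometric to a dual space. The $\ell_1$-sum of the $X_n$ is $L$-embedded, has the Radon--Nikod\'ym property and is not isomorphic to a dual space. The spaces are nonseparable renormings of $\ell_1$-sums of reflexive spaces, and all arguments are carried out in ZFC.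
\end{abstract}

\section{Introduction}\label{sec:intro}

Banach spaces are real or complex, and a Banach space $X$ is identified with its canonical image in $X^{**}$. The space $X$ is \emph{$L$-embedded} if there is a linear projection $P$ of $X^{**}$ onto $X$ such that
\[
\|x^{**}\|=\|Px^{**}\|+\|x^{**}-Px^{**}\|\qquad(x^{**}\in X^{**}).
\]
Equivalently, $X^{**}=X\oplus_1X_s$ for a closed subspace $X_s$, the kernel of the \emph{$L$-projection} $P$; we call $X_s$ the \emph{singular part}. The space $X$ has the \emph{Radon--Nikod\'ym property} (RNP) if for every finite measure space $(\Omega,\Sigma,\lambda)$ and every countably additive $\nu:\Sigma\to X$ of bounded variation that vanishes on $\lambda$-null sets there is a Bochner integrable $g:\Omega\to X$ with $\nu(A)=\int_Ag\,d\lambda$ for all $A\in\Sigma$. The following question is posed in \cite{problem}.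

\medskip
\noindent\emph{Is every $L$-embedded Banach space with the RNP isometrically isomorphic to $Y^*$ for some Banach space $Y$?}
\medskip

There are good reasons to expect a positive answer. A dual space $Y^*$ is the range of a contractive projection on its bidual $Y^{***}$, namely restriction to $Y$, and the kernel $Y^\perp$ is weak$^*$ closed. An $L$-embedded space $X$ comes with the contractive projection $P$, and if its kernel $X_s$ happens to be weak$^*$ closed, then $X$ is a dual space: $X_s=Y^\perp$ for $Y=\{x^*\in X^*: x^{**}(x^*)=0\text{ for all }x^{**}\in X_s\}$, and $Y^*=X^{**}/X_s=X$ isometrically because $\operatorname{dist}(x,X_s)=\|x\|$. This happens in the simplest examples. For reflexive $X$ we have $X_s=0$. A countable $\ell_1$-sum of reflexive spaces $V_k$ is $L$-embedded and has the RNP (Lemma~\ref{lem:sums}), and its singular part is the annihilator of its predual $(\bigoplus V_k^*)_{c_0}$.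

Some hypothesis besides $L$-embeddedness is needed. The space $L_1[0,1]$ is $L$-embedded: its bidual consists of the bounded finitely additive set functions that vanish on null sets, and the decomposition into a countably additive and a purely finitely additive part is additive for the variation norm. Its unit ball has no extreme point, since $f$ of norm one is the midpoint of $2f\mathbf 1_A$ and $2f\mathbf 1_{[0,1]\setminus A}$ when $\int_A|f|=\frac12$; the unit ball of a dual space is weak$^*$ compact and has extreme points by the Krein--Milman theorem. So $L_1[0,1]$ is not isometric to a dual space. But it fails the RNP: the averages $\nu(A)/\lambda(A)$ of $\nu(A)=\mathbf 1_A$ over disjoint sets are at distance $2$, whereas a Bochner integrable density stays within $\frac12$ of a constant on some set of positive measure. In a space with the RNP every nonempty closed bounded convex set has extreme points (a standard fact that we shall not use), so this obstruction disappears.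

Nevertheless the answer is negative. Throughout, $\rho=\frac32$.

\begin{theorem}\label{thm:one}
For every integer $n\ge2$ there is an $L$-embedded Banach space $X_n$ with the RNP such that every isomorphism $\Psi$ of $X_n$ onto a dual space $Y^*$ satisfies $\|\Psi\|\,\|\Psi^{-1}\|\ge(2^n-1)/\rho$. In particular $X_2$, for which the bound is $2$, is $L$-embedded, has the RNP, and is not isometric to a dual space. Each $X_n$ is nevertheless isomorphic to a dual space.
\end{theorem}

\begin{theorem}\label{thm:two}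
The space $\mathbf X=\big(\bigoplus_{n\ge2}X_n\big)_{\ell_1}$ is $L$-embedded, has the RNP, and is not isomorphic to any dual Banach space.
\end{theorem}

All arguments are in ZFC and work for real and for complex scalars. The construction is nonseparable: $X_2$ is isomorphic to an $\ell_1$-sum of countably many sequence spaces over index sets of cardinality $\aleph_3$, so it has density character $\aleph_3$. We claim nothing about separable $L$-embedded spaces with the RNP.

The space $X_n$ is a renorming of $F\oplus\mathcal G$, where $F$ is reflexive and $\mathcal G$ is an $\ell_1$-sum of reflexive spaces with predual $\mathcal M$. The RNP is then automatic. In the new norm the singular part is no longer $\{0\}\times\mathcal M^\perp$ but a tilted copy $\{(-S\mu,\mu):\mu\in\mathcal M^\perp\}$, where $S$ maps $\mathcal M^\perp$ into $F$. It contains many elements of norm at most $\rho$ whose $F$-coordinate has norm at least $2^n-1$, and the projection induced by any predual is forced to send one of them to a vector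 of $F$ of norm at least $2^n-1$. Section~\ref{sec:prelim} records what a predual provides, and Section~\ref{sec:model} shows the obstruction for $n=2$. Sections~\ref{sec:pair} and~\ref{sec:space} construct $X_n$, Section~\ref{sec:L} computes its bidual, and Sections~\ref{sec:nondual} and~\ref{sec:sum} prove the theorems.

\medskip
\noindent\textbf{Notation.} $B_V$ is the closed unit ball of $V$, and $[n]=\{1,\dots,n\}$. For a set $I$ the unit vectors are $e_i$ $(i\in I)$, and $\langle a,x\rangle=\sum_ia_ix_i$ is the bilinear pairing; it identifies $\ell_2(I)$ with its dual. We write $\ell_p(J;C)$ for the $\ell_p$-sum of copies of $C$ indexed by $J$, and $x\delta_j$ for the family with entry $x$ at $j$ and $0$ elsewhere.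

\section{Sums, biduals and preduals}\label{sec:prelim}

We use the following textbook facts.
\begin{itemize}
\item[(F1)] $(\bigoplus V_k)_{c_0}^*=(\bigoplus V_k^*)_{\ell_1}$ and $(\bigoplus V_k)_{\ell_1}^*=(\bigoplus V_k^*)_{\ell_\infty}$; in particular $(V_1\oplus_1V_2)^{**}=V_1^{**}\oplus_1V_2^{**}$. If $C$ is reflexive, $1<q<\infty$ and $1/p+1/q=1$, then $\ell_q(J;C)$ is reflexive with dual $\ell_p(J;C^*)$.
\item[(F2)] For a bounded operator $T:V\to V'$ the biadjoint $T^{**}$ extends $T$, has the same norm and is weak$^*$ continuous. If $T$ maps into a reflexive subspace of $V'$, then so does $T^{**}$.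
\item[(F3)] If $r:Y\to V$ is a bounded operator between Banach spaces and $\|r^*v^*\|\ge c\|v^*\|$ for all $v^*\in V^*$, where $c>0$, then $r$ maps the open unit ball of $Y$ onto a set containing the open ball of radius $c$.
\item[(F4)] A bounded sequence $(v^*_k)$ in a dual space has a weak$^*$ limit along every ultrafilter $\mathcal U$ on $\mathbb N$. The limit depends linearly on the sequence and has norm at most $\lim_{\mathcal U}\|v_k^*\|$.
\item[(F5)] Reflexive spaces have the RNP, and the RNP is invariant under isomorphisms.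
\end{itemize}

\begin{lemma}\label{lem:sums}
Let $V=(\bigoplus_{n\ge1}V_n)_{\ell_1}$.
\begin{itemize}
\item[(a)] If every $V_n$ has the RNP, then $V$ has the RNP.
\item[(b)] If every $V_n$ is $L$-embedded, then $V$ is $L$-embedded. If every $V_n$ is reflexive, the singular part is the annihilator of $(\bigoplus V_n^*)_{c_0}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\nu=(\nu_n)_n$ be as in the definition of the RNP, and let $g_n$ be a density of $\nu_n$. The measure $(\nu_1,\dots,\nu_N)$ has density $(g_1,\dots,g_N)$, so its variation has total mass $\int\sum_{n\le N}\|g_n\|\,d\lambda$; this is at most $|\nu|(\Omega)$, since the projection onto the first $N$ coordinates is contractive. Hence $\sum_n\|g_n\|$ is integrable. The function $g=(g_n)_n$ is the almost everywhere limit of its strongly measurable truncations, so it is Bochner integrable, and $\int_Ag\,d\lambda=\nu(A)$ because both sides have the same coordinates.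

(b) For $v^{**}\in V^{**}$ let $v_n^{**}$ be its restriction to $V_n^*\subset V^*=(\bigoplus V_n^*)_{\ell_\infty}$. Fix $N$ and $\varepsilon>0$ and choose $u_n\in B_{V_n^*}$, adjusting phases, with $\sum_{n\le N}v_n^{**}(u_n)\ge\sum_{n\le N}\|v_n^{**}\|-\varepsilon$. Testing $v^{**}$ on $(u_1,\dots,u_N,0,\dots)$ gives $\sum_n\|v_n^{**}\|\le\|v^{**}\|$. So $u\mapsto\sum_nv_n^{**}(u_n)$ is an element $(v_n^{**})_n$ of $V^{**}$ of norm at most $\sum_n\|v_n^{**}\|$, and $r=v^{**}-(v_n^{**})_n$ vanishes on $(\bigoplus V_n^*)_{c_0}$. We claim that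
\begin{equation}\label{eq:sumnorm}
\|v^{**}\|=\sum_n\|v_n^{**}\|+\|r\|.
\end{equation}
The inequality $\le$ is the triangle inequality. For $\ge$, choose $u'\in B_{V^*}$ with $\operatorname{Re}r(u')\ge\|r\|-\varepsilon$ and let $u=(u_1,\dots,u_N,u'_{N+1},u'_{N+2},\dots)\in B_{V^*}$. Then $r(u)=r(u')$, so
\[
\operatorname{Re}v^{**}(u)\ge\sum_{n\le N}\|v_n^{**}\|-\varepsilon-\sum_{n>N}\|v_n^{**}\|+\|r\|-\varepsilon ,
\]
and \eqref{eq:sumnorm} follows as $N\to\infty$ and $\varepsilon\to0$. Let $P_n$ be the $L$-projection of $V_n^{**}$ and put $Pv^{**}=(P_nv_n^{**})_n\in V$. This is a linear projection onto $V$, and $v^{**}-Pv^{**}$ has coordinates $v_n^{**}-P_nv_n^{**}$ and the same remainder $r$. Applying \eqref{eq:sumnorm} to $v^{**}$ and to $v^{**}-Pv^{**}$ gives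
\[
\|v^{**}\|=\sum_n\|P_nv_n^{**}\|+\sum_n\|v_n^{**}-P_nv_n^{**}\|+\|r\|=\|Pv^{**}\|+\|v^{**}-Pv^{**}\|.
\]
If all $V_n$ are reflexive, then $P_n$ is the identity and $Pv^{**}=0$ means that all $v_n^{**}$ vanish.
\end{proof}

To prove that a space is far from every dual space we must argue against an unknown predual. The next lemma lists all that we shall use about it.

\begin{lemma}\label{lem:predual}
Let $\Psi:V\to Y^*$ be an onto isomorphism and $d=\|\Psi\|\,\|\Psi^{-1}\|$. There are a linear subspace $Y_0\subset V^*$ and an operator $Q:V^{**}\to V$ such that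
\begin{itemize}
\item[(i)] $\|Q\|\le d$;
\item[(ii)] $w(Qv^{**})=v^{**}(w)$ for all $w\in Y_0$ and $v^{**}\in V^{**}$;
\item[(iii)] for every reflexive subspace $F'\subset V$ and every $\zeta\in F'^*$ there is $w\in Y_0$ with $w|_{F'}=\zeta$ and $\|w\|\le2d\|\zeta\|$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\iota:Y\to Y^{**}$ be the canonical embedding. Put $w_y=\Psi^*\iota y$, so that $w_y(v)=(\Psi v)(y)$ and $\|w_y\|\le\|\Psi\|\,\|y\|$, and let $Y_0=\{w_y:y\in Y\}$ and $Q=\Psi^{-1}\iota^*\Psi^{**}$. Then (i) holds, and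
\[
w_y(Qv^{**})=(\iota^*\Psi^{**}v^{**})(y)=(\Psi^{**}v^{**})(\iota y)=v^{**}(\Psi^*\iota y)=v^{**}(w_y).
\]
For (iii) let $r:Y\to F'^*$, $ry=w_y|_{F'}$. Since $F'$ is reflexive, $r^*$ is defined on $F'^{**}=F'$, and $(r^*f)(y)=w_y(f)=(\Psi f)(y)$. So $r^*=\Psi|_{F'}$ is bounded below by $c=\|\Psi^{-1}\|^{-1}$. For $\zeta\ne0$, (F3) applied to $c\zeta/(2\|\zeta\|)$ gives $y$ with $ry=\zeta$ and $\|y\|\le2\|\Psi^{-1}\|\,\|\zeta\|$, whence $\|w_y\|\le2d\|\zeta\|$.
\end{proof}

Reflexivity cannot be dropped in (iii): for $V=F'=\ell_1$ and $Y=c_0$ we get $Y_0=c_0\ne\ell_\infty$.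

\section{The obstruction in the smallest case}\label{sec:model}

Lemma~\ref{lem:predual} suggests a strategy: find $\varphi\in X^{**}$ of small norm and functionals in $Y_0$ on which $\varphi$ takes values that only a vector of large norm can take. All we know about $Y_0$ is that every $\zeta\in F^*$, for $F\subset X$ reflexive, has some extension $w\in Y_0$. So $\varphi(w)$ should be determined by $w|_F$. For a single $\varphi$ this forces $\varphi\in F^{\perp\perp}=F$, and nothing is gained. For an uncountable family $(\varphi_j)$, however, it can hold for each $w$ with countably many exceptions $j$. Here is a scalar model of the case $n=2$.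

Let $|\Gamma_1|=\aleph_1$ and $|\Gamma_2|=\aleph_2$; we write $s$ for elements of $\Gamma_1$ and $t$ for elements of $\Gamma_2$. Let $Z_0$ be $\ell_2$ of the disjoint union of $\{\emptyset\}$, $\Gamma_1$ and $\Gamma_2$, with the equivalent norm
\[
\|z\|=\max\Big(|z_\emptyset|,\ \sup_s|z_\emptyset+z_s|,\ \sup_t|z_\emptyset+z_t|,\ \tfrac15\|z\|_2\Big).
\]
Let $F_0=Z_0^*$, so that $F_0^*=Z_0$, and let $f_{s,t}\in F_0$ be given by $f_{s,t}(z)=z_\emptyset+z_s+z_t$. Two facts pull in opposite directions.

\emph{Each $f_{s,t}$ is large, and three coordinates detect it.} The vector $z=2e_s+2e_t-e_\emptyset$ has $\|z\|=1$: the sums in the norm equal $\pm1$, and $\|z\|_2=3$. Hence every $g\in F_0$ with $g(e_\emptyset)=g(e_s)=g(e_t)=1$, for instance $g=f_{s,t}$, has $\|g\|\ge g(z)=3$.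

\emph{Each functional sees almost all $f_{s,t}$ as small.} Let $\|z\|\le1$ and $|f_{s,t}(z)|>\frac32$. Since $|z_\emptyset+z_t|\le1$ we get $|z_s|>\frac12$, and since $|z_\emptyset+z_s|\le1$ we get $|z_t|>\frac12$. As $\|z\|_2^2\le25$, at most $100$ coordinates exceed $\frac12$, so there are at most $10^4$ such pairs $(s,t)$.

Now suppose that $X$ contains $F_0$ isometrically and that there are $\varphi_{s,t}\in X^{**}$ with $\|\varphi_{s,t}\|\le\frac32$ such that
\begin{itemize}
\item[(A)] for every $x^*\in X^*$ we have $\varphi_{s,t}(x^*)=x^*(f_{s,t})$ for all $(s,t)$ outside a countable set $N(x^*)$.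
\end{itemize}
The second fact is what makes (A) possible: extending $z\in B_{Z_0}$ to $x^*\in B_{X^*}$ by the Hahn--Banach theorem shows that (A) forces $|f_{s,t}(z)|\le\frac32$ for all but countably many pairs. Suppose further that $X$ is isometric to a dual space, take $Q$ and $Y_0$ from Lemma~\ref{lem:predual} with $d=1$, and assume
\begin{itemize}
\item[(B)] $g_{s,t}:=Q\varphi_{s,t}$ lies in $F_0$ for all $(s,t)$.
\end{itemize}
It is tempting to extend the norming vector $2e_s+2e_t-e_\emptyset$ to some $w\in Y_0$. But $w$ depends on $(s,t)$, and $N(w)$ may contain $(s,t)$; it must do so if $\|w\|<2$. Instead we extend $e_\emptyset$, $e_s$, $e_t$ separately to $w_\emptyset,w_s,w_t\in Y_0$, each of which depends on only a part of the pair. The set $N(w_\emptyset)\cup\bigcup_sN(w_s)$ has at most $\aleph_1$ elements, so some $t\in\Gamma_2$ is not a second coordinate of any of them. The set $N(w_\emptyset)\cup N(w_t)$ is countable, so some $s\in\Gamma_1$ is not a first coordinate of any of its elements. Then $(s,t)$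 lies outside $N(w_\emptyset)\cup N(w_s)\cup N(w_t)$, and for $b\in\{\emptyset,s,t\}$
\[
g_{s,t}(e_b)=w_b(Q\varphi_{s,t})=\varphi_{s,t}(w_b)=w_b(f_{s,t})=f_{s,t}(e_b)=1 .
\]
Hence $3\le\|g_{s,t}\|\le\|\varphi_{s,t}\|\le\frac32$, a contradiction. With a single set $\Gamma_1$ the only proper part of an index is $\emptyset$, the functional is $z\mapsto z_\emptyset$, of norm one, and nothing is gained; so $n=2$ is the smallest case.

Three tasks remain: to build $X$ with (A), to enforce (B) whatever the predual is, and to make $X$ $L$-embedded. For (B) the scalars will be replaced by a large Hilbert space $H$.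

\section{Free points and a pair of reflexive spaces}\label{sec:pair}

Fix $n\ge2$ until the end of Section~\ref{sec:nondual}. Let $|\Gamma_l|=\aleph_l$ for $l\in[n]$, let $J=\Gamma_1\times\dots\times\Gamma_n$, so that $|J|=\aleph_n$, let $|I|=\aleph_{n+1}$ and $H=\ell_2(I)$. We view $j\in J$ as a function on $[n]$. Let $\mathcal P$ be the set of all functions $b$ with $\operatorname{dom}b\subsetneq[n]$ and $b(l)\in\Gamma_l$ for $l\in\operatorname{dom}b$, including $b=\emptyset$. We put $|b|=|\operatorname{dom}b|$ and write $b\subset a$ if $a$ extends $b$. For $j\in J$ and $b\in\mathcal P$ with $b\subset j$ we call $b$ a \emph{part} of $j$; each $j$ has $2^n-1$ parts. For $n=2$ the parts of $(s,t)$ are $\emptyset$, $s$ and $t$.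

\begin{lemma}[free point]\label{lem:free}
Let $N_b\subset J$ be countable for each $b\in\mathcal P$. Then there is $j\in J$ with $j\notin N_b$ for every part $b$ of $j$.
\end{lemma}

\begin{proof}
We choose $j_n,j_{n-1},\dots,j_1$ in this order. Suppose that $j_{l'}$ is chosen for $l'>l$. Let $\mathcal P_l$ be the set of $b\in\mathcal P$ with $l\notin\operatorname{dom}b$ and $b(l')=j_{l'}$ for all $l'\in\operatorname{dom}b$ with $l'>l$. Such a $b$ is determined by its domain and its values $b(l')$ with $l'<l$, so $|\mathcal P_l|\le\aleph_{l-1}$ (and $\mathcal P_1$ is finite). The union of the countable sets $N_b$, $b\in\mathcal P_l$, has at most $\aleph_{l-1}<|\Gamma_l|$ elements, and we choose $j_l\in\Gamma_l$ different from the $l$-th coordinates of all of them. Let $j=(j_1,\dots,j_n)$, let $b$ be a part of $j$ and pick $l\notin\operatorname{dom}b$. Then $b\in\mathcal P_l$, so no element of $N_b$ has $l$-th coordinate $j_l$, and $j\notin N_b$.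
\end{proof}

\begin{remark}
The lemma holds whenever $|\Gamma_l|\ge\aleph_l$ for all $l$: pass to subsets of cardinality $\aleph_l$. It fails for $n=2$ and $\Gamma_1=\Gamma_2=\omega_1$: with $N_s=\{(s,t):t\le s\}$ for $s\in\Gamma_1$ and $N_t=\{(s,t):s\le t\}$ for $t\in\Gamma_2$, every pair $(s,t)$ lies in $N_s$ or in $N_t$.
\end{remark}

For $z=(z_b)_{b\in\mathcal P}\in\ell_2(\mathcal P;H)$ and $a\in\mathcal P\cup J$ put
\[
\hat z(a)=\sum_{b\in\mathcal P,\ b\subset a}z_b .
\]
The sum has fewer than $2^n$ terms, so $\|\hat z(a)\|\le2^{n/2}\|z\|_2$ by the Cauchy--Schwarz inequality. Let $\delta=5^{-n/2}$ and let $Z$ be $\ell_2(\mathcal P;H)$ with the equivalent norm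
\[
\|z\|_Z=\max\Big(\sup_{a\in\mathcal P}\|\hat z(a)\|,\ \delta\|z\|_2\Big).
\]
The supremum runs over $\mathcal P$ only; the values $\hat z(j)$, $j\in J$, are not constrained directly. For $n=2$ and scalars in place of $H$ this is the space $Z_0$. The next two lemmas generalize the two facts of Section~\ref{sec:model}. For $b\in\mathcal P$ and $i\in I$ let $z^{b,i}=e_i\delta_b\in Z$. Then $\widehat{z^{b,i}}(a)$ equals $e_i$ if $b\subset a$ and $0$ otherwise, so $\|z^{b,i}\|_Z=1$.

\begin{lemma}\label{lem:large}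
Let $j\in J$, $i\in I$ and $g\in Z^*$. If $g(z^{b,i})=1$ for every part $b$ of $j$, then $\|g\|\ge2^n-1$.
\end{lemma}

\begin{proof}
We look for $z$ supported by the parts of $j$ whose sums $\hat z(c)$ are $\pm e_i$ with alternating signs, as for $2e_s+2e_t-e_\emptyset$. Let $z=(-1)^{n-1}\sum_b(-2)^{|b|}z^{b,i}$, the sum running over the parts $b$ of $j$. For a part $c$ of $j$ the binomial theorem gives
\[
\hat z(c)=(-1)^{n-1}\sum_{r=0}^{|c|}\binom{|c|}{r}(-2)^re_i=(-1)^{n-1+|c|}e_i .
\]
For arbitrary $a\in\mathcal P$ let $c$ be the restriction of $a$ to $\{l\in\operatorname{dom}a:a(l)=j(l)\}$. Then $c$ is a part of $j$, and a part $b$ of $j$ satisfies $b\subset a$ if and only if $b\subset c$. So $\hat z(a)=\hat z(c)$ has norm one. Moreover $\|z\|_2^2=\sum_{r<n}\binom nr4^r\le5^n=\delta^{-2}$. Thus $\|z\|_Z\le1$, and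
\[
g(z)=(-1)^{n-1}\sum_{r<n}\binom nr(-2)^r=(-1)^{n-1}\big((-1)^n-(-2)^n\big)=2^n-1 .\qedhere
\]
\end{proof}

\begin{lemma}[truncation]\label{lem:trunc}
Let $\tau=(\rho-1)2^{-n}$. If $\|z\|_Z\le1$, then $\Delta_z=\{j\in J:\|\hat z(j)\|>\rho\}$ has at most $(\delta\tau)^{-2n}$ elements.
\end{lemma}

\begin{proof}
Since $\|z\|_2\le1/\delta$, the set $\mathcal B=\{b:\|z_b\|>\tau\}$ has at most $(\delta\tau)^{-2}$ elements. Let $j\in\Delta_z$ and $l\in[n]$, and let $a\in\mathcal P$ be the restriction of $j$ to $[n]\setminus\{l\}$. The parts of $j$ whose domain omits $l$ are the $b\subset a$, so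
\[
\hat z(j)=\hat z(a)+\sum\{z_b:\ b\text{ a part of }j,\ l\in\operatorname{dom}b\},\qquad\|\hat z(a)\|\le1 .
\]
The last sum has norm greater than $\rho-1$ and fewer than $2^n$ terms, so one of its indices $b_l$ lies in $\mathcal B$. As $j(l)=b_l(l)$, the tuple $(b_1,\dots,b_n)\in\mathcal B^n$ determines $j$.
\end{proof}

This is the only place where $\rho>1$ is used. The functionals $z\mapsto\langle\hat z(j),x\rangle$ will play the role of $f_{s,t}$. To make them small we enlarge $Z^*$ to a space $E$ in which each of them becomes small after adding a correction, the corrections forming an $\ell_2$-family over $J$. On the dual side this means adjoining to $z$ a square summable family $w$ that cuts $\hat z$ down to size $\rho$ on all of $J$; by Lemma~\ref{lem:trunc} every $z\in B_Z$ admits such a $w$ of controlled norm.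

Let $\eta=2^{-n/2}\delta(\delta\tau)^n$ and let $W$ be $Z\oplus\ell_2(J;H)$ with the norm
\[
\|(z,w)\|_W=\max\Big(\|z\|_Z,\ \rho^{-1}\sup_{j\in J}\|\hat z(j)+w_j\|,\ \eta\|w\|_2\Big).
\]
It dominates $\delta\|z\|_2$ and $\eta\|w\|_2$ and is at most a multiple of $\|z\|_2+\|w\|_2$, so it is equivalent to a Hilbert norm and $W$ is reflexive. Let $E=W^*$, so that $E^*=W$, and let $F\subset E$ be the closed subspace of functionals that depend on $z$ only. For $j\in J$ and $x\in H$ define $f_jx\in F$ and $u_jx,h_jx\in E$ by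
\[
(f_jx)(z,w)=\langle\hat z(j),x\rangle,\qquad(u_jx)(z,w)=\langle w_j,x\rangle,\qquad h_jx=f_jx+u_jx ,
\]
and let $U_0:\ell_2(J;H)\to E$, $U_0(x_j)_j=\sum_ju_jx_j$, that is, $(U_0(x_j)_j)(z,w)=\sum_j\langle w_j,x_j\rangle$.

\begin{lemma}\label{lem:pair}
The spaces $E$ and $F$ are reflexive, $F=Z^*$ and $F^*=Z$ isometrically, and the restriction map $E^*\to F^*$ is $(z,w)\mapsto z$. Moreover $\|h_jx\|\le\rho\|x\|$ and $\|U_0\|\le1/\eta$.
\end{lemma}

\begin{proof}
The map $\kappa:W\to Z$, $(z,w)\mapsto z$, is contractive. Given $\|z\|_Z\le1$, put $w_j=-\hat z(j)$ for $j\in\Delta_z$ and $w_j=0$ otherwise. Then $\|\hat z(j)+w_j\|\le\rho$ for all $j$, and since $\|\hat z(j)\|\le2^{n/2}/\delta$, Lemma~\ref{lem:trunc} gives $\|w\|_2\le(\delta\tau)^{-n}2^{n/2}/\delta=1/\eta$. So $\kappa(B_W)=B_Z$, and therefore $\kappa^*:Z^*\to E$ is an isometry; its range is $F$. Since $Z$ is reflexive, $F^*=Z$, and $(z,w)\in E^*$ acts on $\kappa^*\zeta$ as $\zeta(z)$. The two bounds follow from $|\langle\hat z(j)+w_j,x\rangle|\le\rho\|(z,w)\|_W\|x\|$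 and $|\sum_j\langle w_j,x_j\rangle|\le\eta^{-1}\|(z,w)\|_W\|(x_j)_j\|_2$.
\end{proof}

Since $z^{b,i}(f_je_i)=1$ for every part $b$ of $j$, Lemma~\ref{lem:large} gives $\|f_je_i\|\ge2^n-1$, while $\|f_je_i+u_je_i\|\le\rho$.

\section{The space $X_n$}\label{sec:space}

The elements $\varphi_j$ of the bidual will be weak$^*$ limits along a sequence of \emph{levels} $k=1,2,\dots$. For $k\ge1$ let
\[
p_k=k+3,\qquad\frac1{p_k}+\frac1{q_k}=1,\qquad s_k=2-\frac1{k+2},
\]
so that $p_k\to\infty$, $1<q_k\le\frac43<\frac53\le s_k<2$ and $s_k\to2$. Let $C_k=\ell_{s_k}(I)$ and $\mathcal G_k=\ell_{q_k}(J;C_k)$; by (F1), $\mathcal G_k$ is reflexive with dual $\ell_{p_k}(J;C_k^*)$. Put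
\[
\mathcal G=\Big(\bigoplus_k\mathcal G_k\Big)_{\ell_1},\qquad\mathcal G^*=\Big(\bigoplus_k\mathcal G_k^*\Big)_{\ell_\infty},\qquad\mathcal M=\Big(\bigoplus_k\mathcal G_k^*\Big)_{c_0},\qquad\mathcal M^*=\mathcal G .
\]
We write $y=(y^k)_k=(y^k_j)$ for $y\in\mathcal G$ and $c=(c^k)_k=(c^k_j)$ for $c\in\mathcal G^*$, with entries $y^k_j\in C_k$ and $c^k_j\in C_k^*$; an element of $\mathcal G^*$ is determined by its entries. By Lemma~\ref{lem:sums}(b), $\mathcal G^{**}=\mathcal G\oplus\mathcal M^\perp$. An element $\mu\in\mathcal M^\perp$ ignores finitely many levels: $\mu(c)$ does not change if $c^1,\dots,c^K$ are replaced by $0$. Letting $K\to\infty$ we get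
\begin{equation}\label{eq:limsup}
|\mu(c)|\le\|\mu\|\limsup_k\|c^k\|\qquad(\mu\in\mathcal M^\perp,\ c\in\mathcal G^*).
\end{equation}
Since $s_k\le2$, we have $C_k\subset H\subset C_k^*$ contractively; since also $q_k\le2$, we have $\mathcal G_k\subset\ell_2(J;H)$ contractively. Hence
\[
U:\mathcal G\to E,\qquad Uy=\sum_kU_0y^k=\sum_{k,j}u_jy^k_j ,
\]
is bounded with $\|U\|\le1/\eta$. Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. For finitely supported $x\in H$ and $j\in J$ let
\[
\mu_j(x)=w^*\text{-}\lim_{k\to\mathcal U}x\delta_{k,j}\in\mathcal G^{**}.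
\]
It lies in $\mathcal M^\perp$, because $|c^k_j(x)|\le\|c^k\|\,\|x\|_1\to0$ for $c\in\mathcal M$. By (F2), $U^{**}\mu_j(x)=u_jx$.

\subsection*{Choosing the norm}
We want a norm on $F\oplus\mathcal G$ that makes $(f_jx,x\delta_{k,j})$ small. As $f_jx+U(x\delta_{k,j})=h_jx$, the norm should see $f+Uy\in E$. The first attempt, $\|f+Uy\|+\|y\|$, identifies $F\oplus\mathcal G$ with $X_0=\{(g,y):g-Uy\in F\}\subset E\oplus_1\mathcal G$, whose bidual is $\{(g,m):g-U^{**}m\in F\}$. The $L$-projection $(g,y+\mu)\mapsto(g,y)$ of the larger space maps $X_0^{**}$ into $X_0$ only if $U^{**}\mathcal M^\perp\subset F$, and this fails since $u_jx\notin F$ for $x\ne0$. The remedy is to subtract $h_jx$, because $u_jx-h_jx=-f_jx\in F$, and to pay for the subtraction with $\ell_1$-mass, which is possible because $\|h_jx\|\le\rho\|x\|$. How much is subtracted at each position $(k,j)$ is recorded by a weight.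

A \emph{weight} is a family $\theta=(\theta^k_j)$ of nonnegative numbers with $\sup_k\|\theta^k\|_{p_k}<\infty$. Weights are ordered pointwise. Let $\mathcal L$ be the $\ell_1$-sum over $(k,j)\in\mathbb N\times J$ of the spaces $C_k$, so that $\mathcal L^*$ is the $\ell_\infty$-sum of the $C_k^*$. Define
\[
M_\theta:\mathcal G\to\mathcal L,\ \ M_\theta y=(\theta^k_jy^k_j);\qquad R:\mathcal L\to E,\ \ Rv=\sum_{k,j}h_jv^k_j;\qquad R_\theta=RM_\theta .
\]
Then $\|R\|\le\rho$ by Lemma~\ref{lem:pair}, and H\"older's inequality gives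
\begin{equation}\label{eq:holder}
\|M_\theta y\|=\sum_k\sum_j\theta^k_j\|y^k_j\|\le\sum_k\|\theta^k\|_{p_k}\|y^k\|.
\end{equation}
Let $\Theta$ be the set of weights with $\|\theta^k\|_{p_k}\le1$ for all $k$. Choosing on each level a $\theta^k$ that gives equality in H\"older's inequality, we see that $\sup_{\theta\in\Theta}\|M_\theta y\|=\|y\|$.

\begin{definition}
$X=X_n$ is the space $F\oplus\mathcal G$ with the norm
\[
\|(f,y)\|=\sup_{\theta\in\Theta}\big(\|f+Uy-R_\theta y\|_E+\rho\|M_\theta y\|_{\mathcal L}\big).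
\]
\end{definition}

\begin{proposition}\label{prop:basic}
$X$ is a Banach space isomorphic to $F\oplus_1\mathcal G$, and $\|(f,0)\|=\|f\|$ for $f\in F$. It has the RNP and is isomorphic to the dual space $(F^*\oplus_\infty\mathcal M)^*$.
\end{proposition}

\begin{proof}
The formula is a supremum of seminorms and gives $\|(f,0)\|=\|f\|$. Taking $\theta=0$, and separately dropping the first term, we get the lower bound in
\[
\max\big(\|f+Uy\|,\rho\|y\|\big)\le\|(f,y)\|\le\|f\|+(\|U\|+2\rho)\|y\|;
\]
the upper bound follows from \eqref{eq:holder} and $\|R\|\le\rho$. As $\|f\|\le\|f+Uy\|+\|U\|\,\|y\|$, the norm is equivalent to $\|f\|+\|y\|$. So $X$ is isomorphic to the $\ell_1$-sum of the reflexive spaces $F,\mathcal G_1,\mathcal G_2,\dots$, which has the RNP by (F5) and Lemma~\ref{lem:sums}(a) and is the dual of $F^*\oplus_\infty\mathcal M$.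
\end{proof}

As vector spaces $X^*=F^*\oplus\mathcal G^*$ and $X^{**}=F\oplus\mathcal G^{**}$, with $(f,m)(z,c)=z(f)+m(c)$. We now obtain property (A).

\begin{lemma}\label{lem:phi}
For each $j\in J$ there is an operator $\varphi_j:H\to X^{**}$ with $\|\varphi_j\|\le\rho$ and $\varphi_j(x)=(f_jx,\mu_j(x))$ for finitely supported $x$. For each $x^*\in X^*$ there is a countable set $N(x^*)\subset J$ such that $\varphi_j(e_i)(x^*)=(x^*|_F)(f_je_i)$ for all $j\in J\setminus N(x^*)$ and all $i\in I$.
\end{lemma}

\begin{proof}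
Let $x$ be finitely supported and $\varphi_j^k(x)=(f_jx,x\delta_{k,j})\in X$. Only $t=\theta^k_j$ enters its norm, and $t$ ranges over $[0,1]$ as $\theta$ ranges over $\Theta$. Since $\|h_jx\|\le\rho\|x\|_2\le\rho\|x\|_{s_k}$,
\[
\|\varphi^k_j(x)\|=\sup_{0\le t\le1}\big((1-t)\|h_jx\|+\rho t\|x\|_{s_k}\big)=\rho\|x\|_{s_k}\longrightarrow\rho\|x\|_2\qquad(k\to\infty),
\]
because $s_k\to2$. The weak$^*$ limit of $\varphi^k_j(x)$ along $\mathcal U$ is $(f_jx,\mu_j(x))$; by (F4) it is linear in $x$ and has norm at most $\rho\|x\|_2$, so it extends to $H$ by density. Let $x^*=(z,c)$. Each $c^k\in\ell_{p_k}(J;C_k^*)$ has countable support in $J$ because $p_k<\infty$; let $N(x^*)$ be the union of these supports. In $\varphi_j(e_i)(x^*)=z(f_je_i)+\lim_{k\to\mathcal U}c^k_j(e_i)$ the last term vanishes for $j\notin N(x^*)$.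
\end{proof}

\begin{remark}\label{rem:pinfty}
The expression under the supremum increases with $\theta$: if $\theta\le\theta'$, then $\|R_{\theta'}y-R_\theta y\|\le\rho\|M_{\theta'-\theta}y\|=\rho\|M_{\theta'}y\|-\rho\|M_\theta y\|$, so that $\|g-R_\theta y\|+\rho\|M_\theta y\|\le\|g-R_{\theta'}y\|+\rho\|M_{\theta'}y\|$ for $g\in E$. If we took $p_k=\infty$ and $q_k=1$, then $\mathcal G=\mathcal L$, the constant weight $1$ would be the largest element of $\Theta$, and the norm would be $\|f-\sum f_jy^k_j\|+\rho\|y\|$. The space would be isometric to the dual space $F\oplus_1\mathcal L$ by a shear, and the countable supports in Lemma~\ref{lem:phi} would be lost. With $p_k<\infty$ there is no largest weight, but with $p_k\to\infty$ the weights are directed in the limit $k\to\infty$, which is all that $\mathcal M^\perp$ sees.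
\end{remark}

\section{The bidual of $X_n$}\label{sec:L}

Let $\Theta^+\supset\Theta$ be the set of weights with $\limsup_k\|\theta^k\|_{p_k}\le1$. For the pointwise maximum $\theta\vee\theta'$ we have $\|\theta^k\vee\theta'^k\|_{p_k}\le2^{1/p_k}\max(\|\theta^k\|_{p_k},\|\theta'^k\|_{p_k})$. As $p_k\to\infty$, the set $\Theta^+$ is closed under $\vee$, hence upward directed, and we use it to index nets. Note that $M_\theta^*v=(\theta^k_jv^k_j)$ for $v\in\mathcal L^*$ and $R_\theta^{**}=R^{**}M_\theta^{**}$, which maps $\mathcal G^{**}$ into $E^{**}=E$.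

\begin{lemma}\label{lem:weights}
Let $\theta,\theta'$ be weights, $m\in\mathcal G^{**}$ and $\mu\in\mathcal M^\perp$.
\begin{itemize}
\item[(a)] If $\theta^k=\theta'^k$ for all but finitely many $k$, then $M_\theta^{**}\mu=M_{\theta'}^{**}\mu$ and $R_\theta^{**}\mu=R_{\theta'}^{**}\mu$.
\item[(b)] If $\theta\le\theta'$, then $\|M_{\theta'}^{**}m\|=\|M_\theta^{**}m\|+\|M_{\theta'-\theta}^{**}m\|$ and
\[
\|R_{\theta'}^{**}m-R_\theta^{**}m\|\le\rho\big(\|M_{\theta'}^{**}m\|-\|M_\theta^{**}m\|\big).
\]
\item[(c)] $\sup_{\theta\in\Theta^+}\|M_\theta^{**}\mu\|=\|\mu\|$.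
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $v\in\mathcal L^*$ the difference $M_\theta^*v-M_{\theta'}^*v$ lives on finitely many levels, so it lies in $\mathcal M$.

(b) In the equality, $\le$ is the triangle inequality, as $M_{\theta'}=M_\theta+M_{\theta'-\theta}$. Let $v,v'\in B_{\mathcal L^*}$ and $t^k_j=\theta^k_j/\theta'^k_j$, with $t^k_j=0$ where $\theta'^k_j=0$. The family $v''$ with entries $t^k_jv^k_j+(1-t^k_j)v'^k_j$ lies in $B_{\mathcal L^*}$, since $\mathcal L^*$ is an $\ell_\infty$-sum, and $M_\theta^*v+M_{\theta'-\theta}^*v'=M_{\theta'}^*v''$. So $|(M_\theta^{**}m)(v)+(M^{**}_{\theta'-\theta}m)(v')|\le\|M_{\theta'}^{**}m\|$, and the supremum over $v$ and $v'$, whose phases are independent, gives $\ge$. The inequality follows from $R_{\theta'}-R_\theta=RM_{\theta'-\theta}$ and $\|R\|\le\rho$.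

(c) For $\theta\in\Theta^+$ and $v\in B_{\mathcal L^*}$ the $k$-th level of $M_\theta^*v$ has norm at most $\|\theta^k\|_{p_k}$, so $|\mu(M_\theta^*v)|\le\|\mu\|$ by \eqref{eq:limsup}. Conversely, let $c\in B_{\mathcal G^*}$ and $\theta^k_j=\|c^k_j\|$. Then $\theta\in\Theta$ and $c=M_\theta^*v$ with $v^k_j=c^k_j/\theta^k_j$ (and $0$ where $c^k_j=0$), $\|v\|\le1$. So $|\mu(c)|\le\|M_\theta^{**}\mu\|$.
\end{proof}

Let $\mu\in\mathcal M^\perp$. By (b) and (c) the net $(\|M_\theta^{**}\mu\|)_{\theta\in\Theta^+}$ increases to $\|\mu\|$, and for $\theta',\theta''\ge\theta$ in $\Theta^+$ we have $\|R_{\theta'}^{**}\mu-R_{\theta''}^{**}\mu\|\le2\rho(\|\mu\|-\|M_\theta^{**}\mu\|)$. So $(R_\theta^{**}\mu)$ is a Cauchy net in $E$, and we define linear maps $\mathcal M^\perp\to E$ by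
\[
R_\infty\mu=\lim_{\theta\in\Theta^+}R_\theta^{**}\mu,\qquad S\mu=U^{**}\mu-R_\infty\mu .
\]
For $j\in J$ let $\chi_j\in\Theta$ be the indicator function of $\mathbb N\times\{j\}$. We shall use that
\begin{equation}\label{eq:toone}
\theta\in\Theta^+,\ \theta\ge\chi_j\quad\Longrightarrow\quad\theta^k_j\to1\quad(k\to\infty),
\end{equation}
which holds because $1\le\theta^k_j\le\|\theta^k\|_{p_k}$.

\begin{example}\label{ex:phi}
Let $\mu=\mu_j(x)$. For $\theta\in\Theta^+$ with $\theta\ge\chi_j$, (F2) and \eqref{eq:toone} give $R_\theta^{**}\mu=\lim_{k\to\mathcal U}\theta^k_jh_jx=h_jx$. Hence $S\mu=u_jx-h_jx=-f_jx\in F$ and $\varphi_j(x)=(-S\mu,\mu)$.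
\end{example}

A general $\mu$ is not concentrated at one $j$. The computation of the example still kills each single $j$-coordinate of the correction, and the $\ell_2$-structure of $U_0$ turns this into weak convergence to $0$.

\begin{lemma}\label{lem:SinF}
$S\mu\in F$ for every $\mu\in\mathcal M^\perp$.
\end{lemma}

\begin{proof}
For $\theta\in\Theta^+$ let $D_\theta:\mathcal G\to\ell_2(J;H)$, $D_\theta y=\big(\sum_k(1-\theta^k_j)y^k_j\big)_j$. Since $|1-\theta^k_j|\le1+\|\theta^k\|_{p_k}$ and $\mathcal G_k\subset\ell_2(J;H)$ contractively, $\|D_\theta y\|\le\sum_k(1+\|\theta^k\|_{p_k})\|y^k\|$, so $D_\theta$ is bounded. Let $A_\theta=U_0D_\theta-U+R_\theta$. If $y$ has finitely many nonzero entries, then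
\[
A_\theta y=\sum_{k,j}\big((1-\theta^k_j)u_j-u_j+\theta^k_j(f_j+u_j)\big)y^k_j=\sum_{k,j}\theta^k_jf_jy^k_j\in F .
\]
Such $y$ are dense and $F$ is closed, so $A_\theta$ maps $\mathcal G$ into the reflexive space $F$, and $A_\theta^{**}\mu\in F$ by (F2). Let $\pi:E\to E/F$ be the quotient map. From $U^{**}\mu-R_\theta^{**}\mu=U_0D_\theta^{**}\mu-A_\theta^{**}\mu$ we get
\[
\pi S\mu=\lim_{\theta\in\Theta^+}\pi U_0D_\theta^{**}\mu\quad\text{in norm, where }D_\theta^{**}\mu\in\ell_2(J;H).
\]
It suffices to show that $D_\theta^{**}\mu\to0$ weakly, for then $\pi U_0D^{**}_\theta\mu\to0$ weakly and $\pi S\mu=0$. For $\zeta\in\ell_2(J;H)$ the $k$-th level of $D_\theta^*\zeta$ is $((1-\theta^k_j)\zeta_j)_j$, of norm at most $(1+\|\theta^k\|_{p_k})\|\zeta\|_2$ because $p_k\ge2$ and $H\subset C_k^*$ contractively. By \eqref{eq:limsup}, $\|D_\theta^{**}\mu\|\le2\|\mu\|$, so the net is bounded. Let $\zeta=x\delta_{j}$ with $x\in H$ and let $\theta\ge\chi_{j}$. The $k$-th level of $D_\theta^*\zeta$ has norm at most $|1-\theta^k_{j}|\,\|x\|_2$,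 which tends to $0$ by \eqref{eq:toone}; so $D_\theta^*\zeta\in\mathcal M$ and $(D_\theta^{**}\mu)(\zeta)=0$. The vectors $x\delta_j$ span a dense subspace of $\ell_2(J;H)$, and a bounded net that tends to $0$ on such a subspace of the dual is weakly null.
\end{proof}

So $(-S\mu,\mu)$ is an element of $X^{**}=F\oplus\mathcal G^{**}$, and we need an upper bound for its norm. A functional in $B_{X^*}$ is an average of functionals attached to many different weights $\theta\in\Theta$, while $S\mu$ is computed with a single large weight $\theta'$. We therefore need one weight in $\Theta$ that almost dominates a random weight. Suppose that on level $k$ the random weight is the indicator of a point chosen uniformly among $N$ points. The pointwise supremum has $\ell_{p_k}$-norm $N^{1/p_k}$, which is too large. The mean has entries $1/N$, and the expected excess $\frac1N(1-\frac1N)$ over it is comparable to the mean itself. The $L_{p_k}$-mean has entries $N^{-1/p_k}$ and norm one, and the proof below shows that the expected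 excess is always at most $1/p_k$ times the $L_{p_k}$-mean.

\begin{lemma}\label{lem:upper}
$\|(-S\mu,\mu)\|_{X^{**}}\le\rho\|\mu\|$ for every $\mu\in\mathcal M^\perp$.
\end{lemma}

\begin{proof}
Let $x^*=(z,c)\in B_{X^*}$.

\emph{Step 1: integral representation.} Let $\Omega=B_{E^*}\times\Theta\times\prod_{(k,j)}B_{C_k^*}$, with the weak topologies on the balls of the reflexive spaces $E^*$ and $C_k^*$ and the topology of pointwise convergence on $\Theta$. The set $\Theta$ is closed in $[0,1]^{\mathbb N\times J}$, being defined by the conditions $\sum_{j\in A}(\theta^k_j)^{p_k}\le1$ for finite $A\subset J$. So $\Omega$ is compact. For $\omega=(\xi,\theta,v)\in\Omega$ put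
\[
\Lambda_\omega(f,y)=\xi(f+Uy-R_\theta y)+\rho\sum_{k,j}\theta^k_jv^k_j(y^k_j).
\]
Choosing $\xi$ and $v$, with independent phases, to norm the two terms in the definition of the norm, we get $\sup_\omega|\Lambda_\omega(x)|=\|x\|$. If $y$ has finitely many nonzero entries, then $\omega\mapsto\Lambda_\omega(f,y)$ is a finite sum of products of the continuous functions $\xi(g)$, $\theta^k_j$ and $v^k_j(y^k_j)$. In general it is a uniform limit of such functions, since $|\Lambda_\omega(x)-\Lambda_\omega(x')|\le\|x-x'\|$. Thus $X$ embeds isometrically into $C(\Omega)$. By the Hahn--Banach theorem, the Riesz representation theorem and the polar decomposition of measures, there are a positive regular Borel measure $\lambda$ with $\lambda(\Omega)\le1$ and a Borel function $\sigma$ with $|\sigma|=1$ such that $x^*(x)=\int\sigma\Lambda_\omega(x)\,d\lambda$. Every function integrated below is continuous or $\sigma$ times a continuous function.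

\emph{Step 2: reduction to a bound on entries.} Define $\bar\xi\in E^*$ by $\bar\xi(g)=\int\sigma\,\xi(g)\,d\lambda$. Testing on $(f,0)$ shows $\bar\xi|_F=z$. For $\theta'\in\Theta^+$ let $a^{\theta'}=c-U^*\bar\xi+R_{\theta'}^*\bar\xi\in\mathcal G^*$. Since $S\mu\in F$ by Lemma~\ref{lem:SinF}, we have $z(S\mu)=\bar\xi(S\mu)=\mu(U^*\bar\xi)-\lim_{\theta'}\mu(R_{\theta'}^*\bar\xi)$, hence
\begin{equation}\label{eq:limit}
(-S\mu,\mu)(x^*)=\mu(c)-z(S\mu)=\lim_{\theta'\in\Theta^+}\mu(a^{\theta'}).
\end{equation}
Testing $x^*$ on $(0,x\delta_{k,j})$ with $x\in C_k$ gives $c^k_j(x)=\bar\xi(u_jx)+\int\sigma\theta^k_j\big(\rho v^k_j(x)-\xi(h_jx)\big)d\lambda$. The $(k,j)$-entries of $U^*\bar\xi$ and $R_{\theta'}^*\bar\xi$ send $x$ to $\bar\xi(u_jx)$ and $\theta'^k_j\bar\xi(h_jx)$. Therefore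
\[
(a^{\theta'})^k_j(x)=\int\sigma\big[(\theta'^k_j-\theta^k_j)\,\xi(h_jx)+\rho\,\theta^k_jv^k_j(x)\big]d\lambda .
\]
Now $|\xi(h_jx)|\le\rho\|x\|_{C_k}$, and $|t'-t|+t=t'+2(t-t')^+$ for $t,t'\ge0$ (both sides equal $2t-t'$ if $t\ge t'$ and $t'$ otherwise). Since $\lambda(\Omega)\le1$,
\begin{equation}\label{eq:entry}
\|(a^{\theta'})^k_j\|_{C_k^*}\le\rho\Big[\theta'^k_j+2\int(\theta^k_j-\theta'^k_j)^+d\lambda\Big].
\end{equation}

\emph{Step 3: the mean weight.} Let $\bar\theta^k_j=\big(\int(\theta^k_j)^{p_k}d\lambda\big)^{1/p_k}$. For finite $A\subset J$,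
\[
\sum_{j\in A}(\bar\theta^k_j)^{p_k}=\int\sum_{j\in A}(\theta^k_j)^{p_k}d\lambda\le\lambda(\Omega)\le1,
\]
so $\bar\theta\in\Theta$. For $t\ge0$, $s>0$ and $p>1$, Young's inequality gives $ts^{p-1}\le t^p/p+s^p$; dividing by $s^{p-1}$ yields $(t-s)^+\le t^ps^{1-p}/p$. With $t=\theta^k_j$, $s=\bar\theta^k_j$ and $p=p_k$, integration gives $\int(\theta^k_j-\bar\theta^k_j)^+d\lambda\le\bar\theta^k_j/p_k$; if $\bar\theta^k_j=0$, then $\theta^k_j=0$ almost everywhere and the inequality reads $0\le0$. For $\theta'\ge\bar\theta$ the integral in \eqref{eq:entry} is therefore at most $\bar\theta^k_j/p_k\le\theta'^k_j/p_k$, and so the $k$-th level of $a^{\theta'}$ has norm at most $\rho(1+2/p_k)\|\theta'^k\|_{p_k}$. As $p_k\to\infty$ and $\theta'\in\Theta^+$, \eqref{eq:limsup} gives $|\mu(a^{\theta'})|\le\rho\|\mu\|$. Along the net we eventually have $\theta'\ge\bar\theta$, so \eqref{eq:limit} yields $|(-S\mu,\mu)(x^*)|\le\rho\|\mu\|$.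
\end{proof}

For the lower bound, note that $y\in\mathcal G$ lives essentially on finitely many levels while $\mu$ ignores them. So one weight can be almost optimal for $y$ on the low levels and large for $\mu$ on the high levels.

\begin{proposition}\label{prop:L}
For $f\in F$, $y\in\mathcal G$ and $\mu\in\mathcal M^\perp$,
\[
\|(f,y+\mu)\|_{X^{**}}=\|(f+S\mu,y)\|_X+\rho\|\mu\|.
\]
Consequently $X^{**}=X\oplus_1X_s$ with $X_s=\{(-S\mu,\mu):\mu\in\mathcal M^\perp\}$, and $X$ is $L$-embedded.
\end{proposition}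

\begin{proof}
The inequality $\le$ follows from Lemma~\ref{lem:upper} and
\begin{equation}\label{eq:split}
(f,y+\mu)=(f+S\mu,y)+(-S\mu,\mu).
\end{equation}
For $\ge$ let $0<\varepsilon<1$ and choose
\begin{itemize}
\item $\theta_1\in\Theta$ with $\|f+S\mu+Uy-R_{\theta_1}y\|+\rho\|M_{\theta_1}y\|\ge\|(f+S\mu,y)\|-\varepsilon$;
\item $\theta_2\in\Theta^+$ with $\|R_{\theta_2}^{**}\mu-R_\infty\mu\|\le\varepsilon$ and $\|M_{\theta_2}^{**}\mu\|\ge\|\mu\|-\varepsilon$ (both hold eventually along the net);
\item $K$ with $\sum_{k\ge K}\|y^k\|\le\varepsilon$ and $\|\theta_2^k\|_{p_k}\le1+\varepsilon$ for $k\ge K$.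
\end{itemize}
Let $\alpha$ equal $\theta_1$ on the levels $k<K$ and $0$ elsewhere, let $\beta$ equal $(1+\varepsilon)^{-1}\theta_2$ on the levels $k\ge K$ and $0$ elsewhere, and let $\theta=\alpha+\beta\in\Theta$. The map $(f',y')\mapsto(f'+Uy'-R_\theta y',\rho M_\theta y')$ is a contraction $X\to E\oplus_1\mathcal L$. Its biadjoint is a contraction into $E\oplus_1\mathcal L^{**}$, so with $m=y+\mu$
\[
\|(f,m)\|\ge\|f+U^{**}m-R_\theta^{**}m\|+\rho\|M_\theta^{**}m\|.
\]

\emph{First term.} Since $U^{**}\mu=S\mu+R_\infty\mu$,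
\[
f+U^{**}m-R_\theta^{**}m=(f+S\mu+Uy-R_{\theta_1}y)+(R_\infty\mu-R_\theta^{**}\mu)+(R_{\theta_1}y-R_\theta y).
\]
By Lemma~\ref{lem:weights}(a), $R_\theta^{**}\mu=(1+\varepsilon)^{-1}R_{\theta_2}^{**}\mu$, and $\|R_{\theta_2}^{**}\mu\|\le\rho\|\mu\|$ by (c); so the second bracket has norm at most $\varepsilon+\varepsilon\rho\|\mu\|$. The weights $\theta,\theta_1\in\Theta$ differ only on levels $k\ge K$, so the third bracket has norm at most $2\rho\sum_{k\ge K}\|y^k\|\le2\rho\varepsilon$ by \eqref{eq:holder}.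

\emph{Second term.} By Lemma~\ref{lem:weights}(b), $\|M_\theta^{**}m\|=\|M_\alpha^{**}m\|+\|M_\beta^{**}m\|$. By (a), $M_\alpha^{**}\mu=0$, so $\|M_\alpha^{**}m\|=\|M_\alpha y\|\ge\|M_{\theta_1}y\|-\varepsilon$ by \eqref{eq:holder}. Also $M_\beta^{**}\mu=(1+\varepsilon)^{-1}M_{\theta_2}^{**}\mu$ by (a) and $\|M_\beta y\|\le\varepsilon$, so $\|M_\beta^{**}m\|\ge(1+\varepsilon)^{-1}(\|\mu\|-\varepsilon)-\varepsilon$.

Adding up,
\[
\|(f,m)\|\ge\|(f+S\mu,y)\|+\rho\,\frac{\|\mu\|-\varepsilon}{1+\varepsilon}-\varepsilon\big(2+4\rho+\rho\|\mu\|\big),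
\]
and $\varepsilon\to0$ proves the formula. With $f=-S\mu$ and $y=0$ it gives $\|(-S\mu,\mu)\|=\rho\|\mu\|$, so the norm is additive along \eqref{eq:split}. The sum $X+X_s$ is direct because $\mathcal G\cap\mathcal M^\perp=0$. Hence $(f,y+\mu)\mapsto(f+S\mu,y)$ is an $L$-projection of $X^{**}$ onto $X$ with kernel $X_s$.
\end{proof}

By Example~\ref{ex:phi}, $\varphi_j(e_i)\in X_s$: the $L$-projection sends it to $0$. The projection $Q$ induced by a predual cannot afford this, as we now show.

\section{Distance to dual spaces: proof of Theorem~\ref{thm:one}}\label{sec:nondual}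

It remains to enforce (B). For one fixed $i$ nothing visible prevents $Q\varphi_j(e_i)=\varphi_j^1(e_i)=(f_je_i,e_i\delta_{1,j})$: this vector of $X$ has norm $\rho$, and it agrees with $\varphi_j(e_i)$ on $x^*$ whenever $j\notin N(x^*)$. But $Q\varphi_j$ is a bounded operator on all of $H=\ell_2(I)$, whereas $x\mapsto\varphi^k_j(x)$ has norm $\rho\|x\|_{s_k}$ and is unbounded on $\ell_2(I)$, since $s_k<2$. The next lemma shows that every bounded operator from a Hilbert space into $\mathcal G$ meets this obstacle. It is stated for an arbitrary index set for use in Section~\ref{sec:sum}.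

\begin{lemma}\label{lem:countable}
Let $I'$ be a set and $T:\ell_2(I')\to\mathcal G$ a bounded operator. Then $\{i\in I':Te_i\ne0\}$ is countable.
\end{lemma}

\begin{proof}
Otherwise, since the set is the union over $k,r\in\mathbb N$ of $\{i:\|(Te_i)^k\|\ge1/r\}$, there are $k$, $\varepsilon>0$ and distinct $i_1,i_2,\dots$ such that the $k$-th component $T_k:\ell_2(I')\to\mathcal G_k$ of $T$ satisfies $\|x_l\|\ge\varepsilon$ for $x_l=T_ke_{i_l}$. Write $q=q_k<s=s_k<2$, so $\mathcal G_k=\ell_q(J;\ell_s(I))$.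

\emph{A lower $s$-estimate.} Let $v_1,\dots,v_N\in\mathcal G_k$ have disjoint supports in $J\times I$. Put $\beta_{r,j}=\|v_{r,j}\|_s^q$ and $\gamma=s/q\ge1$. Then $\|\sum_rv_{r,j}\|_s^q=(\sum_r\|v_{r,j}\|_s^s)^{q/s}=\|(\beta_{r,j})_r\|_\gamma$, and the triangle inequality in $\ell_\gamma$ gives
\[
\Big\|\sum_rv_r\Big\|^q=\sum_j\|(\beta_{r,j})_r\|_\gamma\ge\Big\|\Big(\sum_j\beta_{r,j}\Big)_r\Big\|_\gamma=\big\|(\|v_r\|^q)_r\big\|_\gamma=\Big(\sum_r\|v_r\|^s\Big)^{q/s}.
\]

\emph{Gliding hump.} The sequence $(e_{i_l})$ is weakly null, hence so is $(x_l)$. For $A\subset J\times I$ let $P_A$ be the coordinate projection; it is contractive, and for finite $A$ it has finite rank, so $\|P_Ax_l\|\to0$. Finitely supported vectors are dense. Given disjoint finite sets $A_1,\dots,A_{r-1}$ with union $A$, choose $l_r>l_{r-1}$ with $\|P_Ax_{l_r}\|\le2^{-r-1}\varepsilon$ and a finite $B\supset A$ with $\|x_{l_r}-P_Bx_{l_r}\|\le2^{-r-1}\varepsilon$. Put $A_r=B\setminus A$ and $v_r=P_{A_r}x_{l_r}=P_Bx_{l_r}-P_Ax_{l_r}$. Then $\|x_{l_r}-v_r\|\le2^{-r}\varepsilon$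 and $\|v_r\|\ge\varepsilon/2$. For every $N$,
\[
\|T_k\|\sqrt N\ge\Big\|\sum_{r\le N}x_{l_r}\Big\|\ge\Big\|\sum_{r\le N}v_r\Big\|-\varepsilon\ge\frac\varepsilon2N^{1/s}-\varepsilon ,
\]
which is false for large $N$ because $1/s>1/2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
The space $X=X_n$ has the RNP and is isomorphic to a dual space by Proposition~\ref{prop:basic}, and it is $L$-embedded by Proposition~\ref{prop:L}. Let $\Psi:X\to Y^*$ be an onto isomorphism and take $d$, $Q$, $Y_0$ from Lemma~\ref{lem:predual}. Put $T_j=Q\varphi_j:H\to X$, so that $\|T_j\|\le d\rho$. Composing $T_j$ with the bounded projection $(f,y)\mapsto y$ and applying Lemma~\ref{lem:countable}, we see that for each $j$ the $\mathcal G$-part of $T_je_i$ vanishes for all but countably many $i$. This excludes at most $|J|\cdot\aleph_0=\aleph_n$ indices in total. As $|I|=\aleph_{n+1}$, there is $i\in I$, fixed from now on, with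
\[
T_je_i=(g_j,0),\qquad g_j\in F,\qquad\|g_j\|\le d\rho\qquad\text{for all }j\in J .
\]
It is essential that $i$ does not depend on $j$, because the functionals $z^{b,i}$ must depend on $b$ alone. For $b\in\mathcal P$ choose, by Lemma~\ref{lem:predual}(iii) with $F'=F$, a functional $w_b\in Y_0$ with $w_b|_F=z^{b,i}$, and let $N_b=N(w_b)$ be the countable set of Lemma~\ref{lem:phi}. By Lemma~\ref{lem:free} there is $j\in J$ with $j\notin N_b$ for all parts $b$ of $j$. For these $b$, Lemma~\ref{lem:predual}(ii) and Lemma~\ref{lem:phi} give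
\[
z^{b,i}(g_j)=w_b(Q\varphi_j(e_i))=\varphi_j(e_i)(w_b)=z^{b,i}(f_je_i)=\big\langle\widehat{z^{b,i}}(j),e_i\big\rangle=1 .
\]
Since $F=Z^*$ isometrically, Lemma~\ref{lem:large} yields $2^n-1\le\|g_j\|\le d\rho$. For $n=2$ this reads $d\ge2$, and an isometry would have $d=1$.
\end{proof}

\section{The $\ell_1$-sum: proof of Theorem~\ref{thm:two}}\label{sec:sum}

The space $\mathbf X$ has the RNP and is $L$-embedded by Theorem~\ref{thm:one} and Lemma~\ref{lem:sums}. That it is not isomorphic to a dual space does not follow formally from Theorem~\ref{thm:one}: the range of a contractive projection on a dual space need not be isometric to a dual space, as $L_1[0,1]\subset L_1[0,1]^{**}$ shows. We repeat the argument inside $\mathbf X$. The new difficulty is that $Q\varphi_j(e_i)$ may have components in all summands. We would like to extend $z^{b,i}$ to a functional in $Y_0$ that vanishes on the other reflexive parts, but their infinite $\ell_1$-sum is not reflexive. So we treat finitely many of them at a time, and the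 norm bound in Lemma~\ref{lem:predual}(iii) controls the tail.

Write $X_{n'}=F_{n'}\oplus\mathcal G^{(n')}$ for $n'\ge2$. Suppose that $\Psi:\mathbf X\to Y^*$ is an onto isomorphism, and take $d$, $Q$, $Y_0$ from Lemma~\ref{lem:predual} with $V=\mathbf X$. Fix $n\ge2$; the symbols $J,I,H,\mathcal P,f_j,\varphi_j,z^{b,i},N(\cdot)$ refer to $X_n$. The biadjoint of the inclusion $X_n\to\mathbf X$ embeds $X_n^{**}$ isometrically into $\mathbf X^{**}$, an element acting on $w\in\mathbf X^*$ through $w|_{X_n}$. Put $T_j=Q\varphi_j:H\to\mathbf X$, so that $\|T_j\|\le d\rho$. Lemma~\ref{lem:countable}, applied to $\mathcal G^{(n')}$ with $I'=I$, shows that for each $j\in J$ and each $n'$ the $\mathcal G^{(n')}$-part of $T_je_i$ vanishes for all but countably many $i$. There are $\aleph_n$ pairs $(j,n')$ and $|I|=\aleph_{n+1}$, so we can fix $i\in I$ with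
\[
T_je_i=\big((g_j^{(n')},0)\big)_{n'\ge2},\qquad g_j^{(n')}\in F_{n'},\qquad\sum_{n'}\|g_j^{(n')}\|\le d\rho\qquad\text{for all }j\in J .
\]
Let $b\in\mathcal P$ and $K\ge n$. The subspace $F'=(\bigoplus_{2\le n'\le K}F_{n'})_{\ell_1}$ of $\mathbf X$ is reflexive, and the functional on $F'$ that equals $z^{b,i}$ on $F_n$ and $0$ on the other summands has norm $\|z^{b,i}\|_Z=1$. Lemma~\ref{lem:predual}(iii) gives $w_{b,K}\in Y_0$ with
\[
w_{b,K}|_{F_n}=z^{b,i},\qquad w_{b,K}|_{F_{n'}}=0\ \ (n'\le K,\ n'\ne n),\qquad\|w_{b,K}\|\le2d .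
\]
The set $N_b=\bigcup_{K\ge n}N(w_{b,K}|_{X_n})$ is countable. By Lemma~\ref{lem:free} choose $j\in J$ with $j\notin N_b$ for all parts $b$ of $j$. For such $b$ and every $K\ge n$, Lemma~\ref{lem:phi} and Lemma~\ref{lem:predual}(ii) give
\[
1=z^{b,i}(f_je_i)=\varphi_j(e_i)(w_{b,K})=w_{b,K}(T_je_i)=z^{b,i}(g_j^{(n)})+\sum_{n'>K}w_{b,K}(g_j^{(n')}).
\]
The last sum has modulus at most $2d\sum_{n'>K}\|g_j^{(n')}\|$, which tends to $0$ as $K\to\infty$. So $z^{b,i}(g_j^{(n)})=1$ for all parts $b$ of $j$, and Lemma~\ref{lem:large} yields $2^n-1\le\|g_j^{(n)}\|\le d\rho$. Here $d\rho$ is fixed and $n\ge2$ is arbitrary, which is a contradiction. This proves Theorem~\ref{thm:two}.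

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{http://page.mi.fu-berlin.de/werner99/mbuch/buch4.pdf}

\end{thebibliography}
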